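\title{Alternating projections onto the nonnegative cone of $\ell_2$ and an affine subspace: the threshold is codimension three}

\begin{abstract}
We study the method of alternating projections between the nonnegative cone of $\ell_2(\mathbb N)$ and a closed affine subspace of finite codimension that meets the cone. It was conjectured that the iterates always converge in norm. We show that this holds in codimension at most $2$ and fails in every finite codimension $m\ge 3$. The counterexample in codimension $3$ is a linear subspace that meets the cone only at the origin. It is a limit of small perturbations, each of which turns the orbit by a small angle, so that its mass is carried off to infinity.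
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal H=\ell_2(\mathbb N)$ be the real Hilbert space of square-summable sequences $x=(x(k))_k$. For a nonempty closed convex set $S\subseteq\mathcal H$, let $P_Sx$ be the unique point of $S$ nearest to $x$. Given two closed convex sets $S_1,S_2$ and a starting point $x_0$, the \emph{method of alternating projections} produces the iterates $(P_{S_2}P_{S_1})^nx_0$, $n=0,1,2,\dots$. We call the method \emph{norm convergent} if this sequence converges in norm for every $x_0\in\mathcal H$.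

Von Neumann (1933) proved that for closed subspaces the iterates converge in norm to $P_{S_1\cap S_2}x_0$. For closed convex sets with nonempty intersection, Bregman (1965) proved weak convergence, and Hundal (2002) gave a counterexample showing that norm convergence can fail. It remains to ask for which concrete pairs of sets it holds. Let
\[
\ell_2^+=\{x\in\ell_2(\mathbb N): x(k)\ge0\ \text{for all }k\}
\]
be the nonnegative cone. The following conjecture is posed in \cite{APM} under the name ``norm convergence of realistic alternating projection models.''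

\begin{quote}
\textbf{Conjecture.} If $S$ is a closed affine subspace of finite codimension in $\ell_2(\mathbb N)$ and $S\cap\ell_2^+\ne\emptyset$, then the method of alternating projections for $S_1=S$, $S_2=\ell_2^+$ is norm convergent.
\end{quote}

A closed affine subspace of codimension $m$ is the solution set of $m$ independent continuous linear equations, so the method looks for a nonnegative sequence with $m$ prescribed linear measurements. A bounded sequence in $\ell_2$ converges weakly exactly when it converges in each coordinate, so the gap between weak and norm convergence is the possibility that mass escapes to ever higher coordinates. Here such an escape looks unlikely. Each step adds to the iterate a vector from one fixed $m$-dimensional space and then cuts off the negative part; the added vectors have square-summable norms; and the order intervals $\{x:0\le x\le g\}$ of $\ell_2$ are norm compact. The statement is known to be true when $S$ is a hyperplane. It is nevertheless false in general.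

Throughout, $x^+=P_{\ell_2^+}x$ is the coordinatewise positive part of $x$, and $T=P_{\ell_2^+}P_S$, so that $Tx=(P_Sx)^+$.

\begin{theorem}\label{thm:counter}
There are a closed linear subspace $S\subset\ell_2(\mathbb N)$ of codimension $3$ and a point $x_0\in\ell_2^+$ such that $S\cap\ell_2^+=\{0\}$ and $T^nx_0$ does not converge in norm.
\end{theorem}

\begin{theorem}\label{thm:threshold}
Let $m\ge0$ be an integer.
\begin{itemize}
\item[(a)] If $m\le2$, then for every closed affine subspace $S$ of codimension $m$ with $S\cap\ell_2^+\ne\emptyset$ the method is norm convergent.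
\item[(b)] If $m\ge3$, there is a closed affine subspace $S$ of codimension $m$ with $S\cap\ell_2^+\ne\emptyset$ for which the method is not norm convergent.
\end{itemize}
\end{theorem}

We begin with the positive results, because they show where a counterexample has to live. Section~\ref{sec:basic} expresses the orbit through a path in $\mathbb R^m$ and reduces the question to the case in which one of the $m$ equations reads $\sum_k\beta_kx(k)=0$ with all $\beta_k\ge0$. This leaves $m-1$ equations with coefficients of both signs. Section~\ref{sec:two} proves convergence when $m-1\le1$, using the order of the real line. Section~\ref{sec:mechanism} shows in two small examples what can be done with $m-1=2$, and Sections~\ref{sec:chain} and~\ref{sec:limit} carry out the construction.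

\section{The orbit and the multiplier path}\label{sec:basic}

In this section $S=p+V$ with $V$ a closed linear subspace, and $C=S\cap\ell_2^+$ is nonempty. We use two textbook facts. Projections onto closed convex sets are nonexpansive, $\|P_Sx-P_Sy\|\le\|x-y\|$; hence so is $T$. For the affine set $S$, the vector $x-P_Sx$ is orthogonal to $V$. We write $d(x,S)=\|x-P_Sx\|$.

\begin{lemma}\label{lem:fejer}
Let $x_0\in\ell_2^+$, $x_n=T^nx_0$ and $d_n=d(x_n,S)$.
\begin{itemize}
\item[(a)] $\|x_{n+1}-q\|^2\le\|x_n-q\|^2-d_n^2$ for every $q\in C$. In particular $(x_n)$ is bounded, $\sum_nd_n^2<\infty$, and $d_n\to0$.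
\item[(b)] $(d_n)$ is nonincreasing, and $d_n\sum_{j<n}d_j\to0$.
\item[(c)] If a subsequence of $(x_n)$ converges in norm to $\hat x$, then $\hat x\in C$ and $x_n\to\hat x$ in norm.
\item[(d)] If there is $g\in\ell_2^+$ with $x_n\le g$ for all $n$, then $(x_n)$ converges in norm to a point of $C$. This applies when all $x_n$ are supported in one finite set $F$, and then the limit is supported in $F$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $q=q^+$, we have $\|x_{n+1}-q\|\le\|P_Sx_n-q\|$. Since $P_Sx_n-q\in V$ is orthogonal to $x_n-P_Sx_n$, we have $\|P_Sx_n-q\|^2=\|x_n-q\|^2-d_n^2$. Summing over $n$ gives $\sum_nd_n^2\le\|x_0-q\|^2$.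

(b) The point $x_{n+1}$ is the point of $\ell_2^+$ nearest to $P_Sx_n$, and $x_n\in\ell_2^+$. Hence $d_{n+1}\le\|x_{n+1}-P_Sx_n\|\le\|x_n-P_Sx_n\|=d_n$. For $i\le n$, monotonicity gives
\[
d_n\sum_{j<n}d_j\le d_n\sum_{j<i}d_j+\sum_{j\ge i}d_j^2 .
\]
The first term tends to $0$ as $n\to\infty$, and the second is as small as we like for large $i$.

(c) The cone is closed, so $\hat x\ge0$, and $d(\hat x,S)=\lim d_n=0$. Thus $\hat x\in C$. By (a) the sequence $\|x_n-\hat x\|$ is nonincreasing, and it has a subsequence tending to $0$.

(d) A diagonal argument gives a subsequence that converges in each coordinate, to $\hat x$ say, with $0\le\hat x\le g$. Since $|x_n(k)-\hat x(k)|^2\le g(k)^2$, dominated convergence gives convergence in norm, and (c) applies. If all $x_n$ are supported in $F$, let $g$ equal $\sup_n\|x_n\|$ on $F$ and $0$ elsewhere.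
\end{proof}

\begin{lemma}\label{lem:dense}
If $T^nx_0$ converges in norm for every finitely supported $x_0\in\ell_2^+$, then the method is norm convergent.
\end{lemma}

\begin{proof}
Since $\|T^nx-T^ix\|\le2\|x-x'\|+\|T^nx'-T^ix'\|$, the set of points with Cauchy orbit is closed. It contains a dense subset of $\ell_2^+$, hence all of $\ell_2^+$; and $Tx\in\ell_2^+$ for every $x$.
\end{proof}

Now let $S$ have codimension $m=\dim V^\perp$ with $1\le m<\infty$. Choose an orthonormal basis $g_1,\dots,g_m$ of $V^\perp$ and define
\[
A:\ell_2\to\mathbb R^m,\quad Ax=(\langle x,g_1\rangle,\dots,\langle x,g_m\rangle),\qquad b=Ap .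
\]
Then $S=\{x:Ax=b\}$. The \emph{columns} $a_k=(g_1(k),\dots,g_m(k))$ satisfy $\sum_k|a_k|^2=m$. The adjoint is $A^*\lambda=\sum_i\lambda_ig_i$; it is an isometry onto $V^\perp$, it has coordinates $(A^*\lambda)(k)=\langle\lambda,a_k\rangle$, and $AA^*=I$. The point $x+A^*(b-Ax)$ lies in $S$ and differs from $x$ by a vector of $V^\perp$, so it equals $P_Sx$. For $x_0\in\ell_2^+$ and $x_n=T^nx_0$ put
\[
\lambda_n=b-Ax_n,\qquad \Lambda_n=\sum_{j<n}\lambda_j,\qquad\Lambda_0=0 .
\]
Then $|\lambda_n|=d_n$ and $x_{n+1}(k)=(x_n(k)+\langle\lambda_n,a_k\rangle)^+$. Each coordinate thus follows the increments of the real sequence $\langle\Lambda_n,a_k\rangle$ and restarts from $0$ whenever it would become negative. This can be solved in closed form.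

\begin{lemma}\label{lem:formula}
For $n\ge1$ and all $k$,
\begin{equation}\label{eq:formula}
x_n(k)=\max\Big\{x_0(k)+\langle\Lambda_n,a_k\rangle,\ \max_{1\le i\le n}\langle\Lambda_n-\Lambda_i,a_k\rangle\Big\}.
\end{equation}
If $x_0(k)=0$, this reads $x_n(k)=\max_{0\le i\le n}\langle\Lambda_n-\Lambda_i,a_k\rangle$.
\end{lemma}

\begin{proof}
For $n=1$ the inner maximum is $0$ and the formula is the recursion. Adding $\langle\lambda_n,a_k\rangle$ to \eqref{eq:formula} replaces $\Lambda_n$ by $\Lambda_{n+1}$ in every term, and taking the positive part adds the term $0$, which is the term $i=n+1$.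
\end{proof}

The orbit in $\ell_2$ is therefore a function of the path $(\Lambda_n)$ in $\mathbb R^m$. If $|\Lambda_n|\le c$ for all $n$, then $x_n(k)\le x_0(k)+2c|a_k|$, and Lemma~\ref{lem:fejer}(d) gives norm convergence. But Lemma~\ref{lem:fejer} controls only $\sum|\lambda_n|^2$, not $\sum|\lambda_n|$, so more is needed. What decides the matter is the position of $b$ in the convex cone $K=A(\ell_2^+)\subseteq\mathbb R^m$, which contains every column $a_k$ and contains $b$ because $C\neq\emptyset$.

\begin{proposition}\label{prop:interior}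
Let $1\le m<\infty$ and $b\in\operatorname{int}K$. Then for every $x_0\in\ell_2^+$ the iterates converge in norm, at a linear rate.
\end{proposition}

\begin{proof}
We bound the distance to $C$ by the distance to $S$. Choose $s>0$ such that the $2m$ points obtained from $b$ by adding $\pm s$ to one coordinate lie in $K$, and write them as $Aw_i$ with $w_i\in\ell_2^+$. Their convex hull is $\{b+y:\sum_i|y_i|\le s\}$, which by the Cauchy--Schwarz inequality contains the closed ball of radius $r=s/\sqrt m$ about $b$. So every point of this ball is $Aw$ for some $w\in\ell_2^+$ with $\|w\|\le\rho=\max_i\|w_i\|$.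

Let $R=\sup_n\|x_n\|$ and $c=\max\{1,(R+\rho)/r\}$. If $\lambda_n\ne0$, take such a $w$ with $Aw=b+r\lambda_n/|\lambda_n|$ and let $t=|\lambda_n|/(r+|\lambda_n|)$. Since $1-t=tr/|\lambda_n|$,
\[
A\big((1-t)x_n+tw\big)=(1-t)(b-\lambda_n)+tb+\frac{tr}{|\lambda_n|}\lambda_n=b .
\]
So $(1-t)x_n+tw\in C$, and $d(x_n,C)\le t\|w-x_n\|\le c\,|\lambda_n|$. If $\lambda_n=0$, then $x_n\in C$ and the same bound holds. Lemma~\ref{lem:fejer}(a) with $q=P_Cx_n$ gives $d(x_{n+1},C)^2\le(1-c^{-2})\,d(x_n,C)^2$, and also $\|x_{n+i}-x_n\|\le\|x_{n+i}-q\|+\|q-x_n\|\le2d(x_n,C)$ for all $i\ge0$. Hence $(x_n)$ is Cauchy, and its limit is within $2(1-c^{-2})^{n/2}d(x_0,C)$ of $x_n$.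
\end{proof}

\begin{lemma}\label{lem:boundary}
If $b\notin\operatorname{int}K$, the basis $g_1,\dots,g_m$ can be chosen so that $g_m\ge0$ and $b_m=0$.
\end{lemma}

\begin{proof}
By the supporting hyperplane theorem, a point $b$ outside the interior of a convex set $K\subseteq\mathbb R^m$ admits a unit vector $\theta$ with $\langle\theta,y\rangle\ge\langle\theta,b\rangle$ for all $y\in K$. The choices $y=0$ and $y=2b$ give $\langle\theta,b\rangle=0$, and then $y=a_k$ gives $\langle\theta,a_k\rangle\ge0$. Let $U$ be an orthogonal matrix with last row $\theta$. The basis $g_i'=\sum_lU_{il}\,g_l$ replaces $(A,b)$ by $(UA,Ub)$, and $g_m'(k)=\langle\theta,a_k\rangle$.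
\end{proof}

In this boundary case write $a_k=(\alpha_k,\beta_k)$ with $\alpha_k\in\mathbb R^{m-1}$ and $\beta_k=g_m(k)\ge0$. The last component of $\lambda_n$ is $-\sum_k\beta_kx_n(k)\le0$, so the last equation only ever pushes coordinates down. Growth of a coordinate can come only from the other $m-1$ equations.

\section{Codimension at most two}\label{sec:two}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}(a)]
For $m=0$ we have $Tx=x^+$, and the orbit is constant from $n=1$ on. Let $m\in\{1,2\}$. By Lemma~\ref{lem:dense} we may take $x_0\in\ell_2^+$ with finite support $F$, and by Proposition~\ref{prop:interior} and Lemma~\ref{lem:boundary} we may assume $g_m\ge0$ and $b_m=0$.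

For $m=1$ nothing pushes upward: $\lambda_n\le0$ and $a_k=\beta_k\ge0$ give $x_{n+1}(k)=(x_n(k)+\lambda_n\beta_k)^+\le x_n(k)$. So $x_n\le x_0$, and Lemma~\ref{lem:fejer}(d) applies.

Let $m=2$, so that $\alpha_k\in\mathbb R$ and $b=(b_1,0)$. Write $\lambda_n=(\mu_n,-\nu_n)$ and $\Lambda_n=(\sigma_n,-\tau_n)$, where
\[
\mu_n=b_1-\sum_k\alpha_kx_n(k),\quad \nu_n=\sum_k\beta_kx_n(k)\ge0,\quad\sigma_n=\sum_{j<n}\mu_j,\quad\tau_n=\sum_{j<n}\nu_j .
\]
The sequence $(\tau_n)$ is nondecreasing, so for $0\le i\le n$
\begin{equation}\label{eq:drop}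
\langle\Lambda_n-\Lambda_i,a_k\rangle=\alpha_k(\sigma_n-\sigma_i)-\beta_k(\tau_n-\tau_i)\le\alpha_k(\sigma_n-\sigma_i).
\end{equation}
Upper bounds for $x_n$ therefore depend only on the real sequence $(\sigma_n)$.

\emph{Case 1: $|\sigma_n|\le c$ for all $n$.} By Lemma~\ref{lem:formula} and \eqref{eq:drop}, $x_n(k)\le2c|\alpha_k|$ for $k\notin F$. On the finite set $F$ the coordinates are bounded by $\sup_n\|x_n\|$. Since $\sum_k\alpha_k^2=1$, Lemma~\ref{lem:fejer}(d) applies.

\emph{Case 2: $(\sigma_n)$ is unbounded.} No dominating vector is available now, but by Lemma~\ref{lem:fejer}(c) it suffices to control the orbit along a subsequence, and we can choose times at which many coordinates vanish. Replacing $g_1$ by $-g_1$ changes the signs of $\alpha_k$, $b_1$, $\mu_n$ and $\sigma_n$, so we may assume that $(\sigma_n)$ is unbounded below. Call $n\geq1$ a \emph{record time} if $\sigma_n=\min_{0\le i\le n}\sigma_i$. The running minimum decreases to $-\infty$, so there are infinitely many record times, and $\sigma_n\to-\infty$ along them.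

Let $n$ be a record time, so that $\sigma_n-\sigma_i\le0$ for all $i\le n$. If $k\notin F$ and $\alpha_k\ge0$, then all terms in $x_n(k)=\max_{0\le i\le n}\langle\Lambda_n-\Lambda_i,a_k\rangle$ are at most $0$ by \eqref{eq:drop}, so $x_n(k)=0$. If $k\in F$ and $\alpha_k>0$, the terms with $i\ge1$ in \eqref{eq:formula} are at most $0$ for the same reason, and the first term is at most $x_0(k)+\alpha_k\sigma_n$, which is negative for large $n$. As $F$ is finite, one threshold serves all such $k$. With $J=\{k:\alpha_k<0\}$ we conclude that at all large record times $x_n$ vanishes outside $J\cup F$ and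
\begin{equation}\label{eq:record}
\mu_n=b_1+\sum_{k\in J}|\alpha_k|\,x_n(k).
\end{equation}
There is no cancellation in this sum, so the smallness of $\mu_n$ says something about $x_n$ itself.

We first show that $b_1=0$. If $b_1>0$, then \eqref{eq:record} gives $\mu_n\ge b_1$ infinitely often, although $|\mu_n|\le d_n\to0$. If $b_1<0$, take $q\in C$. From $\sum_k\alpha_kq(k)=b_1<0$ there is $k$ with $\alpha_k<0<q(k)$, and $\sum_k\beta_kq(k)=0$ forces $\beta_k=0$. The term $i=1$ in \eqref{eq:formula} then gives $|\alpha_k|(\sigma_1-\sigma_n)\le x_n(k)\le\sup_j\|x_j\|$ for all $n\ge1$, so $(\sigma_n)$ is bounded below, contrary to assumption.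

So $b_1=0$. For $k\in J\setminus F$, Lemma~\ref{lem:formula} and \eqref{eq:drop} give $x_n(k)\le|\alpha_k|D_n$, where $D_n=\max_{i\le n}(\sigma_i-\sigma_n)\le\sum_{j<n}d_j$. We use this bound for one of the two factors in $x_n(k)^2$ and \eqref{eq:record} for the sum that remains. At large record times,
\[
\sum_{k\notin F}x_n(k)^2=\sum_{k\in J\setminus F}x_n(k)^2\le D_n\sum_{k\in J}|\alpha_k|\,x_n(k)=D_n\,\mu_n\le d_n\sum_{j<n}d_j ,
\]
and the right side tends to $0$ by Lemma~\ref{lem:fejer}(b). The finitely many coordinates in $F$ are bounded, so a subsequence of the record-time iterates converges in norm, and Lemma~\ref{lem:fejer}(c) completes the proof.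
\end{proof}

\begin{remark}\label{rem:breaks}
The hypothesis $m\le2$ enters only in Case~2. For $m=3$ we have $\alpha_k,\sigma_n\in\mathbb R^2$, and \eqref{eq:drop} bounds the terms of \eqref{eq:formula} by $\langle\sigma_n-\sigma_i,\alpha_k\rangle$. Case~1 goes through unchanged. In Case~2 the notion of a record depends on the direction of $\alpha_k$. On the line there are two directions, and a single time removes all coordinates of one of them; in the plane there are infinitely many, and the argument produces no time at which $\sum_k\alpha_kx_n(k)$ is free of cancellation. The counterexample lives on this cancellation.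
\end{remark}

\section{Switching off a coordinate and turning the orbit}\label{sec:mechanism}

From now on $S$ is the kernel of a bounded surjective map $A:\ell_2\to\mathbb R^3=\mathbb R^2\times\mathbb R$ with columns $(\alpha_k,\beta_k)$ and all $\beta_k\ge0$, as Lemma~\ref{lem:boundary} suggests. We shall perturb $A$, so we no longer normalize it. Since $A$ is onto, $A^*$ is injective and the $3\times3$ matrix $AA^*$ is invertible. The projection onto $\ker A$ is
\begin{equation}\label{eq:proj}
P_A=I-A^*(AA^*)^{-1}A,
\end{equation}
because $AP_A=0$ and $x-P_Ax$ lies in the range of $A^*$, which is orthogonal to $\ker A$. Put $T_Ax=(P_Ax)^+$ and $C_A=\ker A\cap\ell_2^+$.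

\begin{lemma}\label{lem:tools}
Let $A,B:\ell_2\to\mathbb R^3$ be bounded and surjective, and let $x\in\ell_2$.
\begin{itemize}
\item[(a)] If $y\in C_A$, then $\langle T_Ax,y\rangle\ge\langle x,y\rangle$.
\item[(b)] $\|T_A^nx-T_B^nx\|\le n\,\|P_A-P_B\|\,\|x\|$ for all $n\geq0$.
\item[(c)] If $\|A_s-A\|\to0$, then $A_s$ is surjective for large $s$ and $\|P_{A_s}-P_A\|\to0$.
\item[(d)] If the columns of $A$ vanish outside a finite set $F$ and $x\ge0$ is supported in $F$, then $T_A^nx$ converges in norm to a point of $C_A$ supported in $F$.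
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $P_A$ is self-adjoint and fixes $y$, we have $\langle P_Ax,y\rangle=\langle x,y\rangle$. Since $y\ge0$, we have $\langle u^+,y\rangle\ge\langle u,y\rangle$ for all $u$.

(b) For all $u,v$,
\[
\|T_Au-T_Bv\|\le\|P_Au-P_Bv\|\le\|u-v\|+\|P_A-P_B\|\,\|v\| .
\]
The map $T_B$ is nonexpansive and fixes $0$, so $\|T_B^nx\|\le\|x\|$. Induction on $n$ with $u=T_A^nx$, $v=T_B^nx$ gives the bound.

(c) We have $A_sA_s^*\to AA^*$; the invertible matrices form an open set on which inversion is continuous; now use \eqref{eq:proj}.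

(d) The $k$th coordinate of $A^*\lambda$ is the inner product of $\lambda$ with the $k$th column, which vanishes for $k\notin F$. By \eqref{eq:proj}, $T_A$ preserves the vectors supported in $F$, and Lemma~\ref{lem:fejer}(d) applies.
\end{proof}

Part (a) uses that both sets are cones, and it is the only source of lower bounds in what follows. In the next two examples we name the coordinates by letters, use the same letters for the unit coordinate vectors, and let all columns not mentioned be zero.

\begin{example}[a small change acts late]\label{ex:late}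
Take the single equation $\eta\,x(w)+x(d)=0$ with $\eta\ge0$, and start at $w$. The unit normal is $(\eta w+d)/\sqrt{1+\eta^2}$, so for $t\ge0$
\[
P(tw)=tw-\frac{\eta t}{1+\eta^2}(\eta w+d)=\frac{t}{1+\eta^2}\,w-\frac{\eta t}{1+\eta^2}\,d ,
\]
and $T^nw=(1+\eta^2)^{-n}w$. For $\eta=0$ the point $w$ is fixed. For every $\eta>0$ the limit is $0$, yet $\|T^nw-w\|\le n\eta^2$. An arbitrarily small weight $\eta$ removes the coordinate $w$ from the limit, and it leaves a prescribed initial stretch of the orbit almost unchanged.
\end{example}

We say that a coordinate $k$ is \emph{switched off} when $\beta_k>0$: every $x\in C_A$ satisfies $\sum_k\beta_kx(k)=0$ with nonnegative terms, hence $x(k)=0$. To obtain $C_A=\{0\}$ we shall switch off all coordinates, one after another. In Example~\ref{ex:late} the mass is simply lost. It has to be given somewhere to go.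

\begin{example}[one turn]\label{ex:turn}
Fix $K\ge1$, $0<\psi<\pi/2$, $\eta\ge0$, and take five coordinates with columns
\[
w\mapsto(1,0,0),\quad w'\mapsto(0,1,0),\quad d\mapsto(0,0,1),
\]
\[
z\mapsto(-K,0,\eta),\quad z'\mapsto(-K\cos\psi,-K\sin\psi,0).
\]
A vector $x\ge0$ on these coordinates lies in $\ker A$ if and only if
\[
x(w)=Kx(z)+K\cos\psi\,x(z'),\qquad x(w')=K\sin\psi\,x(z'),\qquad x(d)=\eta\,x(z)=0 .
\]
For $\eta=0$ the solutions are the combinations $Kx(z)\,y+Kx(z')\,y'$ of
\[
y=w+K^{-1}z,\qquad y'=\cos\psi\,w+\sin\psi\,w'+K^{-1}z',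
\]
and the starting point $x_0=y$ is fixed. For $\eta>0$ only the ray through $y'$ remains. By Lemma~\ref{lem:tools}(d) the orbit of $y$ converges to some $ty'$, and by Lemma~\ref{lem:tools}(a) $\langle ty',y'\rangle\ge\langle y,y'\rangle=\cos\psi$. Since $\|y\|^2=\|y'\|^2=1+K^{-2}$, we get $\|ty'\|\ge\|y\|\cos\psi/(1+K^{-2})$. For large $K$ the orbit has turned by about the angle $\psi$ and has lost a fraction of its norm of order $\psi^2+K^{-2}$.
\end{example}

The loss is quadratic in the angle. A quarter turn from $w$ to $w'$ made in $L$ steps of angle $\pi/(2L)$ costs, apart from the $K^{-2}$ terms, a factor $\cos^L(\pi/(2L))\ge1-\pi^2/(8L)$. Infinitely many quarter turns $w_1\to w_2\to w_3\to\cdots$ with $\sum_j1/L_j$ small keep the norm bounded below while every coordinate is abandoned. The auxiliary coordinate $z'$ fixes the direction of $y'$ in the $(w,w')$-plane only because the columns of $w$ and $w'$ are linearly independent. This takes two equations, and the switch takes a third.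

\section{A chain of slowly turning cones}\label{sec:chain}

Three difficulties shape the construction. First, new columns must enter as small perturbations, so the column of $w_j$ carries a scale $\kappa_j$ that is chosen late; the cones will not depend on it. Second, only two independent directions are available, so the columns of $w_j$ alternate between them, and $w_{j+2}$ enters only when $w_j$ is switched off. Third, the auxiliary columns for the turn $w_j\to w_{j+1}$ have a component of size about $K\kappa_j$ along the column of $w_j$. Once $\kappa_j$ is fixed this component is no longer at our disposal, so it has to enter together with $w_j$, one turn before it is needed. This creates some extra rays, which we must keep harmless.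

For $j\ge1$ and $0\le i<L_j$ let
\[
L_j=2^{j+5},\qquad K_j=L_j^2,\qquad\psi_{j,i}=\frac{i\pi}{2L_j}.
\]
A bijection of index sets identifies $\ell_2(\mathbb N)$ and its cone with $\ell_2(\mathbb I)$ and its cone, where
\[
\mathbb I=\{d\}\cup\{w_j:j\ge1\}\cup\{z_{j,i}:j\ge1,\ 0\le i<L_j\}.
\]
The indices other than $d$ will be switched off in the order
\[
z_{1,0},\dots,z_{1,L_1-1},\ w_1,\ z_{2,0},\dots,z_{2,L_2-1},\ w_2,\ z_{3,0},\dots,
\]
and we call this list $k_1,k_2,k_3,\dots$. The \emph{stages} are the pairs $(j,q)$ with $j\ge1$ and $0\le q\le L_j$, in lexicographic order and numbered $r=0,1,2,\dots$. We write $r=(j,q)$; the indices $k_1,\dots,k_r$ are then exactly the $w_l$ and $z_{l,i}$ with $l<j$ and the $z_{j,i}$ with $i<q$.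

The parameters are numbers $\eta_s>0$ $(s\ge1)$ and $\kappa_l>0$ $(l\ge3)$, with $\kappa_1=\kappa_2=1$. Let $v_l=\kappa_l(1,0)$ for odd $l$ and $v_l=\kappa_l(0,1)$ for even $l$, and let $v_l^{(j)}=v_l$ for $l\le j+1$ and $v_l^{(j)}=0$ for $l\ge j+2$. For $r=(j,q)$ the map $A_r:\ell_2(\mathbb I)\to\mathbb R^2\times\mathbb R$ has the columns $(\alpha_k,\beta_k)$ given by
\[
\alpha_d=0,\qquad\alpha_{w_l}=v^{(j)}_l,\qquad\alpha_{z_{l,i}}=-K_l\big(\cos\psi_{l,i}\,v^{(j)}_l+\sin\psi_{l,i}\,v^{(j)}_{l+1}\big),
\]
\[
\beta_d=1,\qquad\beta_{k_s}=\eta_s\ \ (s\le r),\qquad\beta_{k_s}=0\ \ (s>r).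
\]
The columns vanish outside the finite set $F_r=\{d\}\cup\{w_l,z_{l,i}:l\le j+1\}$, which increases with $r$. The columns of $w_1,w_2,d$ have the form $(1,0,\ast)$, $(0,1,\ast)$, $(0,0,1)$, so $A_r$ is onto; this is the only purpose of $d$. We write $P_r=P_{A_r}$, $T_r=T_{A_r}$, and $C_r$ for the set of $x\in\ker A_r\cap\ell_2^+$ supported in $F_r$.

\begin{lemma}\label{lem:small}
The map $A_{r+1}$ depends on the parameters of $A_r$ and on one or two new ones, and $\|A_{r+1}-A_r\|\to0$ as the new parameters tend to $0$.
\end{lemma}

\begin{proof}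
In a step $(j,q)\to(j,q+1)$ the only new parameter is $\eta_{r+1}$, only the column of $z_{j,q}$ changes, and $\|A_{r+1}-A_r\|=\eta_{r+1}$. In a step $(j,L_j)\to(j+1,0)$ the new parameters are $\eta_{r+1}$, which enters the column of $w_j$, and $\kappa_{j+2}$, because $v_{j+2}$ replaces $0$ in the columns of $w_{j+2}$, $z_{j+1,i}$ and $z_{j+2,i}$. The norm of an operator is at most the sum of the norms of its columns, so $\|A_{r+1}-A_r\|\le\eta_{r+1}+\kappa_{j+2}(1+L_{j+1}K_{j+1}+L_{j+2}K_{j+2})$.
\end{proof}

Define, for $0\le i<L_j$,
\[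
y_{j,i}=\cos\psi_{j,i}\,w_j+\sin\psi_{j,i}\,w_{j+1}+\frac{z_{j,i}}{K_j},\qquad u_{j,i}=w_j+\frac{z_{j,i}}{K_j\cos\psi_{j,i}},
\]
and note that $u_{j,0}=y_{j,0}$. The $y_{j,i}$ are the rays of the $j$th quarter turn, and the $u_{j,i}$ are the extra rays; see Figure~\ref{fig:cone}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3]
\draw[->,gray] (0,0)--(1.3,0) node[right,black]{$w_j$};
\draw[->,gray] (0,0)--(0,1.25) node[above,black]{$w_{j+1}$};
\draw[gray] (1,0) arc (0:90:1);
\draw[dashed,thick] (0,0)--(0:1) node[below]{$y_{j,0}$};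
\draw[dashed,thick] (0,0)--(15:1) node[right]{$y_{j,1}$};
\draw[dashed,thick] (0,0)--(30:1) node[right]{$y_{j,2}$};
\draw[very thick] (0,0)--(45:1) node[above right]{$y_{j,3}$};
\draw[very thick] (0,0)--(60:1) node[above right]{$y_{j,4}$};
\draw[very thick] (0,0)--(75:1) node[above right]{$y_{j,5}$};
\draw[very thick] (0,0)--(90:1) node[left]{$u_{j+1,i}$};
\end{tikzpicture}
\caption{The generators of the cone at stage $(j,3)$, projected onto the plane of the coordinates $w_j,w_{j+1}$, drawn with $6$ rays in place of $L_j$. Dashed rays have been removed by switching off their auxiliary coordinates; solid rays generate the cone. All $u_{j+1,i}$ project to $w_{j+1}$.}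
\label{fig:cone}
\end{figure}

\begin{lemma}\label{lem:cone}
For $r=(j,q)$ and every choice of the parameters, $C_r$ is the set of nonnegative combinations of the vectors $y_{j,i}$ $(q\le i<L_j)$ and $u_{j+1,i}$ $(0\le i<L_{j+1})$.
\end{lemma}

\begin{proof}
Let $x\ge0$ be supported in $F_r$. The third equation holds if and only if $x$ vanishes at $d,k_1,\dots,k_r$, that is, $x$ is supported on $w_j$, $w_{j+1}$, $z_{j,i}$ $(i\ge q)$ and $z_{j+1,i}$. The columns of these indices involve only $v_j$ and $v_{j+1}$, since $v_{j+2}^{(j)}=0$, and these two vectors are linearly independent. So $\sum_k\alpha_kx(k)=0$ splits into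
\begin{align*}
x(w_j)&=\sum_{i\ge q}K_j\,x(z_{j,i})\cos\psi_{j,i},\\
x(w_{j+1})&=\sum_{i\ge q}K_j\,x(z_{j,i})\sin\psi_{j,i}+\sum_iK_{j+1}\cos\psi_{j+1,i}\;x(z_{j+1,i}).
\end{align*}
Comparing coordinates, these equations say that $x=\sum_{i\ge q}a_iy_{j,i}+\sum_ic_iu_{j+1,i}$ with $a_i=K_jx(z_{j,i})$ and $c_i=K_{j+1}\cos\psi_{j+1,i}\,x(z_{j+1,i})$. The $z$-coordinates are free, so $a_i$ and $c_i$ take all nonnegative values.
\end{proof}

In Example~\ref{ex:turn} we knew the starting ray. In the chain we shall know of the limit at stage $r$ only that it lies in $C_r$. We therefore need \emph{every} vector of $C_r$ to make a small angle with some vector of $C_{r+1}$.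

\begin{lemma}\label{lem:close}
Let $\delta_r=3/L_j$ for $r=(j,q)$. For every nonzero $x\in C_r$ there is a unit vector $y\in C_{r+1}$ with $\langle x,y\rangle\ge\sqrt{1-\delta_r^2}\,\|x\|$. Moreover $\prod_{s<r}\sqrt{1-\delta_s^2}\ge\frac7{16}$ for all $r$.
\end{lemma}

\begin{proof}
It suffices to find $\tilde x\in C_{r+1}$ with $\|x-\tilde x\|\le\delta_r\|x\|$. Indeed $\delta_r<1$ gives $\tilde x\ne0$, and for $y=\tilde x/\|\tilde x\|$ the identity $2\langle x,\tilde x\rangle=\|x\|^2+\|\tilde x\|^2-\|x-\tilde x\|^2$ and the inequality of arithmetic and geometric means give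
\[
\langle x,y\rangle\ge\frac{(1-\delta_r^2)\|x\|^2+\|\tilde x\|^2}{2\|\tilde x\|}\ge\sqrt{1-\delta_r^2}\,\|x\| .
\]

\emph{Steps $(j,q)\to(j,q+1)$.} One generator, $y_{j,q}$, is lost, and we replace it by its neighbor. Put $y_{j,L_j}=u_{j+1,0}=w_{j+1}+K_{j+1}^{-1}z_{j+1,0}$; its $(w_j,w_{j+1})$-part is the point of angle $\pi/2$ on the unit circle. Then $y_{j,q+1}\in C_{r+1}$ for all $q<L_j$. A chord is shorter than its arc, and each $z$-part has norm at most $1/K_j$, so
\[
\|y_{j,q}-y_{j,q+1}\|\le\frac{\pi}{2L_j}+\frac2{L_j^2}\le\frac3{L_j}.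
\]
By Lemma~\ref{lem:cone}, $x=ay_{j,q}+x''$ with $a\ge0$ and $x''\in C_{r+1}$. Let $\tilde x=ay_{j,q+1}+x''$. Since $x\ge ay_{j,q}\ge0$, we have $\|x\|\ge a\|y_{j,q}\|\ge a$, and so $\|x-\tilde x\|\le3a/L_j\le\delta_r\|x\|$.

\emph{Steps $(j,L_j)\to(j+1,0)$.} Now $x=\sum_ic_iu_{j+1,i}$ with $c_i\ge0$, and only $u_{j+1,0}=y_{j+1,0}$ is among the generators of the next cone. Write $L=L_{j+1}$. From $\sin t\ge2t/\pi$ on $[0,\pi/2]$ we get $\cos\psi_{j+1,i}\ge\sin\frac{\pi}{2L}\ge\frac1L$. So the $z$-part of $u_{j+1,i}$ has norm at most $L/K_{j+1}=1/L$, which is the reason for the choice $K_j=L_j^2$, and $\|u_{j+1,i}-u_{j+1,0}\|\le2/L$. Let $\tilde x=(\sum_ic_i)\,y_{j+1,0}$. Since $\|x\|\ge x(w_{j+1})=\sum_ic_i$, we have $\|x-\tilde x\|\le2\|x\|/L\le\delta_r\|x\|$.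

\emph{The product.} There are $L_j+1\le2L_j$ stages with first entry $j$, so
\[
\sum_r\delta_r^2\le\sum_{j\ge1}\frac{18}{L_j}=\frac{18}{32}=\frac9{16},
\]
and $\prod_{s<r}\sqrt{1-\delta_s^2}\ge\prod_{s<r}(1-\delta_s^2)\ge1-\sum_s\delta_s^2\ge\frac7{16}$.
\end{proof}

\begin{remark}
If $v_j$ and $v_{j+1}$ were positive multiples of one vector, as a single equation would force up to sign, the two equations in the proof of Lemma~\ref{lem:cone} would merge into one. Then for every $q$ the cone would contain $w_j+tz_{j+1,0}$ for a suitable $t>0$, and switching off the $z_{j,i}$ would not force the cone away from $w_j$.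
\end{remark}

\section{Separation of time scales and the limit}\label{sec:limit}

The cones are fixed; it remains to choose the parameters so that one orbit, that of the limit map, imitates the orbit of $T_0$ until it has nearly converged, then that of $T_1$, and so on.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $x_0=y_{1,0}=w_1+K_1^{-1}z_{1,0}\in C_0$, so $\|x_0\|\ge1$. Let $\varepsilon_r=2^{-r-6}$ and $n_{-1}=0$. Note that $\sum_{s\ge r}\varepsilon_s=2\varepsilon_r$.

\emph{Choice of parameters.} The map $A_0$ has no free parameters. Suppose $A_r$ and $n_{r-1}$ are fixed. Since $x_0$ is supported in $F_0\subseteq F_r$, Lemma~\ref{lem:tools}(d) shows that $T_r^nx_0$ converges in norm to some $p_r\in C_r$; here $p_0=x_0$, because $T_0$ fixes $x_0$. Choose $n_r>n_{r-1}$ with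
\begin{equation}\label{eq:time}
\|T_r^{n_r}x_0-p_r\|\le\varepsilon_r .
\end{equation}
Only then choose the new parameters of $A_{r+1}$, positive and so small that
\begin{equation}\label{eq:size}
\|A_{r+1}-A_r\|\le2^{-r},\qquad n_r\,\|P_{r+1}-P_r\|\,\|x_0\|\le\varepsilon_r .
\end{equation}
This is possible by Lemmas~\ref{lem:small} and~\ref{lem:tools}(c). By Lemma~\ref{lem:tools}(b), the second condition gives
\begin{equation}\label{eq:shadow}
\|T_{s+1}^nx_0-T_s^nx_0\|\le\varepsilon_s\qquad\text{for all } s\geq0 \text{ and } n\le n_s .
\end{equation}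

\emph{The limits $p_r$ stay away from $0$.} We have no formula for $p_{r+1}$, but we know that the orbit of $T_{r+1}$ passes near $p_r$: by \eqref{eq:time} and \eqref{eq:shadow}, $\|T_{r+1}^{n_r}x_0-p_r\|\le2\varepsilon_r$. Suppose $p_r\ne0$ and let $y\in C_{r+1}$ be the unit vector that Lemma~\ref{lem:close} assigns to $p_r$. By Lemma~\ref{lem:tools}(a), $\langle T_{r+1}^nx_0,y\rangle$ is nondecreasing in $n$, with limit $\langle p_{r+1},y\rangle$. Therefore
\[
\|p_{r+1}\|\ge\langle p_{r+1},y\rangle\ge\langle T_{r+1}^{n_r}x_0,y\rangle\ge\langle p_r,y\rangle-2\varepsilon_r\ge\sqrt{1-\delta_r^2}\,\|p_r\|-2\varepsilon_r .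
\]
Since $\|p_0\|\ge1$ and all factors are at most $1$, induction on $r$ gives
\begin{equation}\label{eq:lower}
\|p_r\|\ge\prod_{s<r}\sqrt{1-\delta_s^2}-2\sum_{s<r}\varepsilon_s\ge\frac7{16}-\frac1{16}=\frac38 ,
\end{equation}
and this bound supplies the assumption $p_r\ne0$ needed for the next step of the induction.

\emph{The subspace.} By \eqref{eq:size}, $A_r$ converges in operator norm to a bounded map $A$. Each column of $A_r$ is constant for large $r$ and then equals the column of $A$. The columns of $w_1,w_2,d$ again have the form $(1,0,\ast)$, $(0,1,\ast)$, $(0,0,1)$, so $A$ is onto and $S=\ker A$ is a closed subspace of codimension $3$. Every coordinate is switched off for $A$, since $\beta_d=1$ and $\beta_{k_s}=\eta_s>0$ for all $s$. Hence $S\cap\ell_2^+=\{0\}$.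

\emph{The orbit.} Let $T=T_A$. By Lemma~\ref{lem:tools}(c) and (b), $T_s^{n}x_0\to T^{n}x_0$ as $s\to\infty$ for each fixed $n$. Since $n_r\le n_s$ for $s\ge r$, we may sum \eqref{eq:shadow} over $s\ge r$ with $n=n_r$, and with \eqref{eq:time} we obtain
\begin{equation}\label{eq:visit}
\|T^{n_r}x_0-p_r\|\le\varepsilon_r+\sum_{s\ge r}\varepsilon_s=3\varepsilon_r .
\end{equation}
If $T^nx_0$ converged in norm, its limit would lie in $S\cap\ell_2^+=\{0\}$ by Lemma~\ref{lem:fejer}(c). But $n_r\to\infty$, and \eqref{eq:lower} and \eqref{eq:visit} give $\|T^{n_r}x_0\|\ge\frac38-3\varepsilon_r\ge\frac38-\frac3{64}$ for all $r$. So $T^nx_0$ does not converge in norm.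
\end{proof}

\begin{remark}
The proof describes the orbit. The norms $\|T^nx_0\|$ are nonincreasing, by Lemma~\ref{lem:fejer}(a) with $q=0$, so they are all at least $\frac38$. The orbit tends weakly to $0$: it is bounded, and a weak cluster point is nonnegative and lies in $\ker A$ because $AT^nx_0\to0$. For $r=(j,L_j)$ the point $p_r$ is a combination of the $u_{j+1,i}$, hence supported in $\{w_{j+1}\}\cup\{z_{j+1,i}\}_i$. These sets are disjoint for different $j$, so by \eqref{eq:visit} the orbit passes close to infinitely many points at mutual distance at least $\frac38\sqrt2$.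
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}(b)]
Let $S$, $x_0$ and $T$ be as in Theorem~\ref{thm:counter} and let $m\ge3$. Shifting indices identifies $\ell_2(\mathbb N)$ with $\mathbb R^{m-3}\oplus\ell_2(\mathbb N)$, and the nonnegative cones correspond. Fix any $c\in\mathbb R^{m-3}$ with nonnegative entries and let $S'=\{c\}\times S$. This is a closed affine subspace of codimension $(m-3)+3=m$, and it meets the cone in $(c,0)$. The projection onto a product of sets is the product of the projections, so $P_{S'}(t,x)=(c,P_Sx)$ and $(c,u)^+=(c,u^+)$. The iterates from $(c,x_0)$ are $(c,T^nx_0)$, and they do not converge in norm.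
\end{proof}

\begin{thebibliography}{1}

\bibitem{APM}
\emph{Alternating Projection Methods},
\texttt{https://carma.newcastle.edu.au/summer/matt/amsi12-apm-mtam.pdf}.

\end{thebibliography}
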